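\title{Detecting projectivity on a subgroup of infinite index}

\begin{abstract}
If $H$ is a subgroup of finite index in a group $G$, then a $\mathbb{Z}G$-module of finite projective dimension that is projective over $\mathbb{Z}H$ is projective over $\mathbb{Z}G$. We show that this property does not force the index to be finite: it holds when $G$ is the group of finitary permutations of a set of cardinality $\aleph_\omega$ and $H$ is a point stabilizer. We also show that the property fails whenever $|G:H|=\aleph_n$ with $n<\omega$, so that $\aleph_\omega$ is the least infinite index at which it occurs. All proofs are in ZFC.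
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $G$ be a group and $\mathbb{Z}G$ its integral group ring. Modules are left modules. The \emph{projective dimension} $\mathrm{pd}_{\mathbb{Z}G}M$ of a module $M$ is the least $n$ for which there is an exact sequence $0\to P_n\to\dots\to P_0\to M\to 0$ with all $P_i$ projective, and $\infty$ if there is no such $n$. One has $\mathrm{pd}_{\mathbb{Z}G}M\le n$ if and only if $\mathrm{Ext}^{n+1}_{\mathbb{Z}G}(M,-)=0$. If $H\le G$, then $\mathbb{Z}G$ is free as a left and as a right $\mathbb{Z}H$-module, on coset representatives. Hence projective $\mathbb{Z}G$-modules are projective over $\mathbb{Z}H$, and $\mathrm{pd}_{\mathbb{Z}H}M\le\mathrm{pd}_{\mathbb{Z}G}M$.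

How much does projectivity over $\mathbb{Z}H$ say about projectivity over $\mathbb{Z}G$? By itself it says little. If $G=\langle s\rangle$ has order $2$ and $H=1$, the trivial module $\mathbb{Z}$ is $\mathbb{Z}H$-free but not $\mathbb{Z}G$-projective: a splitting of the augmentation $\mathbb{Z}G\to\mathbb{Z}$ would send $1$ to an invariant element $n(1+s)$, whose augmentation $2n$ is not $1$. The picture changes when the projective dimension is finite.

\begin{definition}\label{def:P}
A pair $(G,H)$ with $H\le G$ \emph{has property} (P) if every $\mathbb{Z}G$-module that is $\mathbb{Z}H$-projective and has finite projective dimension over $\mathbb{Z}G$ is $\mathbb{Z}G$-projective.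
\end{definition}

Since the reverse implication always holds, (P) says that a $\mathbb{Z}G$-module $M$ is projective if and only if it is $\mathbb{Z}H$-projective and $\mathrm{pd}_{\mathbb{Z}G}M<\infty$. The following result is known; we recall the proof because it shows where finite index enters.

\begin{proposition}\label{prop:finite}
If $|G:H|<\infty$, then $(G,H)$ has property \textup{(P)}.
\end{proposition}

\begin{proof}
Let $M$ be $\mathbb{Z}H$-projective with $n=\mathrm{pd}_{\mathbb{Z}G}M<\infty$, and suppose $n\ge1$. Let $N$ be any $\mathbb{Z}G$-module. The map $\mathbb{Z}G\otimes_{\mathbb{Z}H}N\to N$, $g\otimes x\mapsto gx$, is onto and $\mathrm{Ext}^{n+1}_{\mathbb{Z}G}(M,-)=0$, so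
\[
\mathrm{Ext}^n_{\mathbb{Z}G}(M,\mathbb{Z}G\otimes_{\mathbb{Z}H}N)\to\mathrm{Ext}^n_{\mathbb{Z}G}(M,N)
\]
is onto. Let $t$ run over representatives of the finitely many cosets $Ht$. The map $f\mapsto\sum_t t^{-1}\otimes f(t)$ is an isomorphism of $\mathbb{Z}G$-modules from $\mathrm{Hom}_{\mathbb{Z}H}(\mathbb{Z}G,N)$ to $\mathbb{Z}G\otimes_{\mathbb{Z}H}N$. By Shapiro's lemma $\mathrm{Ext}^n_{\mathbb{Z}G}(M,\mathrm{Hom}_{\mathbb{Z}H}(\mathbb{Z}G,N))\cong\mathrm{Ext}^n_{\mathbb{Z}H}(M,N)$, and this group is $0$ because $M$ is $\mathbb{Z}H$-projective and $n\ge1$. Thus $\mathrm{Ext}^n_{\mathbb{Z}G}(M,-)=0$, that is, $\mathrm{pd}_{\mathbb{Z}G}M\le n-1$, a contradiction.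
\end{proof}

The question we answer is posed in \cite{source}:
\begin{quote}
\emph{If $(G,H)$ has property \textup{(P)}, must $|G:H|$ be finite?}
\end{quote}
One would guess yes. The sum over cosets in the proof above makes no sense for infinite index, and the first pair of infinite index that one tries fails (P): for $G=\langle t\rangle$ infinite cyclic and $H=1$, the sequence $0\to\mathbb{Z}G\xrightarrow{\,t-1\,}\mathbb{Z}G\to\mathbb{Z}\to0$ gives $\mathrm{pd}_{\mathbb{Z}G}\mathbb{Z}\le1$, while the augmentation does not split because $\mathbb{Z}G$ has no nonzero invariant element. The guess is in fact right for every group of cardinality less than $\aleph_\omega$ (Theorem~\ref{thm:B}). It is wrong in general. Recall that a group is \emph{locally finite} if its finitely generated subgroups are finite, and that an infinite cardinal $\kappa$ has \emph{cofinality} $\omega$ if it is the supremum of a strictly increasing sequence $\kappa_0<\kappa_1<\cdots$ of smaller cardinals.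

\begin{theorem}\label{thm:A}
Let $\kappa$ be an uncountable cardinal of cofinality $\omega$, for example $\kappa=\aleph_\omega$. Let $G$ be a locally finite group with $|G|=\kappa$, and let $H\le G$ be such that for every $K\le G$ with $|K|<\kappa$ there is $g\in G$ with $|K:K\cap gHg^{-1}|<\infty$. Then $(G,H)$ has property \textup{(P)}.
\end{theorem}

For a set $\Omega$, let $\mathrm{FSym}(\Omega)$ be the group of permutations of $\Omega$ that move only finitely many points.

\begin{corollary}\label{cor:fsym}
Let $|\Omega|=\aleph_\omega$, let $G=\mathrm{FSym}(\Omega)$ and let $H$ be the stabilizer of a point $\omega_0\in\Omega$. Then $(G,H)$ has property \textup{(P)} and $|G:H|=\aleph_\omega$.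
\end{corollary}

\begin{proof}
Finitely many elements of $G$ move finitely many points in all, so they generate a finite group. An element of $G$ is determined by a finite subset of $\Omega\times\Omega$, so $|G|\le\aleph_\omega$, and $G$ is transitive on $\Omega$, so $|G:H|=\aleph_\omega=|G|$. If $K\le G$ and $|K|<\aleph_\omega$, then $K$ moves at most $\max(|K|,\aleph_0)<\aleph_\omega$ points. So $K$ fixes some point $g\omega_0$, which means $K\le gHg^{-1}$, and Theorem~\ref{thm:A} applies.
\end{proof}

Corollary~\ref{cor:fsym} answers the question in the negative. The second theorem shows that no smaller infinite index can occur.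

\begin{theorem}\label{thm:B}
If $(G,H)$ has property \textup{(P)} and $|G:H|$ is infinite, then $|G:H|\ge\aleph_\omega$. Hence $\aleph_\omega$ is the least infinite index of a pair with property \textup{(P)}. In particular, if $|G|<\aleph_\omega$, then \textup{(P)} holds if and only if $|G:H|<\infty$. Moreover, if $H$ is finite, then \textup{(P)} holds if and only if $G$ is finite.
\end{theorem}

The two theorems look at one problem from two sides. Under the hypotheses of Theorem~\ref{thm:A}, Proposition~\ref{prop:finite} makes a $\mathbb{Z}H$-projective module $M$ of finite projective dimension projective over every subgroup of cardinality less than $\kappa$. What remains is to pass from these subgroups to $G$. Section~\ref{sec:A} shows that this passage is possible at a cardinal such as $\aleph_\omega$, and Section~\ref{sec:B} constructs, by induction on $n$, modules for which it is impossible at $\aleph_n$. The obstruction is visible in a single countable example, which we work out in Section~\ref{sec:telescope}.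

\begin{remark}\label{rem:kappa}
The condition on $\kappa$ cannot be dropped from Theorem~\ref{thm:A}. Let $|\Omega|=\aleph_n$ with $n<\omega$, let $G=\mathrm{FSym}(\Omega)$ and let $H$ be a point stabilizer. As in the proof of Corollary~\ref{cor:fsym}, every subgroup of cardinality less than $\aleph_n$ fixes a point, but $|G:H|=\aleph_n$, so (P) fails by Theorem~\ref{thm:B}. For $n=0$ the cardinal has cofinality $\omega$ and is countable; for $n\ge1$ it is uncountable and does not have cofinality $\omega$.
\end{remark}

\section{Standard facts}\label{sec:facts}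

We work in ZFC. For a subset $Y$ of a module over a ring $R$ we write $RY$ for the submodule it generates. A family $(W_\alpha)$ of sets indexed by ordinals is a \emph{continuous chain} if $W_\alpha\subseteq W_\beta$ for $\alpha\le\beta$ and $W_\gamma=\bigcup_{\alpha<\gamma}W_\alpha$ for limit ordinals $\gamma$.

\begin{lemma}\label{lem:modules}
Let $R$ be a ring.
\begin{itemize}
\item[(a)] \textup{(Kaplansky)} Every projective $R$-module is a direct sum of countably generated projective modules.
\item[(b)] Let $(W_\alpha)_{\alpha\le\sigma}$ be a continuous chain of $R$-modules with $W_0=0$. If every $W_{\alpha+1}/W_\alpha$ is projective \textup{(}free\textup{)}, then $W_\sigma$ is projective \textup{(}free\textup{)}.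
\item[(c)] If $U\subseteq V\subseteq W$ and $U$ is a direct summand of $W$, then $U$ is a direct summand of $V$.
\end{itemize}
\end{lemma}

Part (a) is Kaplansky's theorem. For (b), choose $C_\alpha$ with $W_{\alpha+1}=W_\alpha\oplus C_\alpha$; by transfinite induction $W_\beta=\bigoplus_{\alpha<\beta}C_\alpha$. For (c), if $W=U\oplus U'$, then $V=U\oplus(V\cap U')$ by the modular law.

The \emph{coinvariants} of a $\mathbb{Z}G$-module $M$ are the abelian group $M_G=\mathbb{Z}\otimes_{\mathbb{Z}G}M$, the quotient of $M$ by all elements $gm-m$. The functor $M\mapsto M_G$ is right exact and $(\mathbb{Z}G)_G=\mathbb{Z}$. Subgroups of free abelian groups are free, so $M_G$ is free abelian whenever $M$ is projective. This is how we shall recognize non-projective modules. If $K\le G$, induction $N\mapsto\mathbb{Z}G\otimes_{\mathbb{Z}K}N$ is exact, because $\mathbb{Z}G$ is a free right $\mathbb{Z}K$-module, and it preserves projectivity, so it does not raise projective dimension. For $S\subseteq G$ let $\mathbb{Z}[S]$ be the additive span of $S$ in $\mathbb{Z}G$.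

\begin{lemma}\label{lem:mackey}
Let $H,K\le G$, let $g\in G$ and let $N$ be a $\mathbb{Z}K$-module.
\begin{itemize}
\item[(a)] $(\mathbb{Z}G\otimes_{\mathbb{Z}K}N)_G\cong N_K$.
\item[(b)] $N$ is a direct summand of $\mathbb{Z}G\otimes_{\mathbb{Z}K}N$ as a $\mathbb{Z}K$-module.
\item[(c)] If $N$ is projective over $\mathbb{Z}[g^{-1}Hg\cap K]$, then $\mathbb{Z}[HgK]\otimes_{\mathbb{Z}K}N$ is projective over $\mathbb{Z}H$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is associativity of the tensor product, and (b) holds because $\mathbb{Z}G=\mathbb{Z}K\oplus\mathbb{Z}[G\setminus K]$ as $(\mathbb{Z}K,\mathbb{Z}K)$-bimodules. For (c), let $J=H\cap gKg^{-1}$. For $h,h'\in H$ we have $hgK=h'gK$ if and only if $hJ=h'J$. So $HgK$ is the disjoint union of the cosets $tgK$, where $t$ runs over representatives of $H/J$, and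
\[
\mathbb{Z}[HgK]\otimes_{\mathbb{Z}K}N=\bigoplus_t\, tg\otimes N\cong\mathbb{Z}H\otimes_{\mathbb{Z}J}(g\otimes N).
\]
An element $j\in J$ acts on $g\otimes N$ by $j(g\otimes x)=g\otimes(g^{-1}jg)x$. Thus $g\otimes N$ is the restriction of $N$ to $g^{-1}Jg=g^{-1}Hg\cap K$, transported along conjugation. It is $\mathbb{Z}J$-projective, and so the induced module is $\mathbb{Z}H$-projective.
\end{proof}

\begin{lemma}[B.~H.~Neumann]\label{lem:neumann}
A group is not the union of finitely many cosets $H_ia$ of subgroups $H_i$ of infinite index.
\end{lemma}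

\begin{proof}
Suppose $G$ is such a union, with the number $m$ of distinct subgroups $H_1,\dots,H_m$ as small as possible; $m\ge1$ since $G\neq\emptyset$. Some coset $H_mg$ is not among the cosets used. It is disjoint from the cosets of $H_m$ that are used, so it is covered by finitely many cosets $H_ia$ with $i<m$. Then each coset $H_mb=(H_mg)g^{-1}b$ is covered by the cosets $H_iag^{-1}b$, and $H_m$ can be dispensed with, contrary to the choice of $m$.
\end{proof}

The \emph{cofinality} $\mathrm{cf}\,\delta$ of a limit ordinal $\delta$ is the least cardinality of an unbounded subset of $\delta$. An infinite cardinal $\lambda$ is \emph{regular} if $\mathrm{cf}\,\lambda=\lambda$; then a union of fewer than $\lambda$ sets of cardinality less than $\lambda$ has cardinality less than $\lambda$. The cardinal $\aleph_0$ and all infinite successor cardinals $\lambda^+$ are regular. In particular an uncountable cardinal $\kappa$ of cofinality $\omega$ is a limit cardinal: $\lambda<\kappa$ implies $\lambda^+<\kappa$. The next lemma is the form in which we use that the ordinals of cofinality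 $\lambda$ are stationary in $\lambda^+$.

\begin{lemma}\label{lem:stationary}
Let $\lambda$ be an infinite regular cardinal and $f\colon\lambda^+\to\lambda^+$ a function. There is a limit ordinal $\delta<\lambda^+$ with $\mathrm{cf}\,\delta=\lambda$ and $f(\gamma)<\delta$ for all $\gamma<\delta$.
\end{lemma}

\begin{proof}
Choose $\gamma_\xi<\lambda^+$ for $\xi<\lambda$ recursively, larger than all $\gamma_\zeta$ with $\zeta<\xi$ and larger than all $f(\gamma)$ with $\gamma\le\gamma_\zeta$ for some $\zeta<\xi$. These are at most $\lambda$ ordinals, so they are bounded in $\lambda^+$. Put $\delta=\sup_{\xi<\lambda}\gamma_\xi<\lambda^+$. It is the supremum of a strictly increasing sequence of length $\lambda$, and $\lambda$ is regular, so $\mathrm{cf}\,\delta=\lambda$.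
\end{proof}

\section{The telescope module}\label{sec:telescope}

The group $\mathbb{Z}[1/2]$ is the union of the free groups $2^{-k}\mathbb{Z}$, and it is not free, being nonzero and divisible by $2$. The reason is that no $2^{-k}\mathbb{Z}$ is a direct summand of the next. To transfer this to a group ring we replace $2$ by an element $1+s$ of augmentation $2$.

\begin{lemma}\label{lem:telescope}
Let $s_0,s_1,\dots$ be elements of a group $G$. Let $P_0$ be the free $\mathbb{Z}G$-module on $y_0,y_1,\dots$, let $r_k=y_k-(1+s_k)y_{k+1}$ and let $N=P_0/\sum_k\mathbb{Z}G\,r_k$.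
\begin{itemize}
\item[(a)] For each $\nu<\omega$, the elements $r_0,\dots,r_{\nu-1},y_\nu,y_{\nu+1},\dots$ form a basis of $P_0$. In particular the $r_k$ are independent and $\mathrm{pd}_{\mathbb{Z}G}N\le1$.
\item[(b)] $N_G\cong\mathbb{Z}[1/2]$, so $N$ is not projective.
\item[(c)] $N$ is the direct limit of the maps $\varphi_k\colon\mathbb{Z}G\,y_k\to\mathbb{Z}G\,y_{k+1}$, $fy_k\mapsto(f+fs_k)y_{k+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) From $y_k=r_k+(1+s_k)y_{k+1}$ we see that $y_{\nu-1},\dots,y_0$ lie successively in the span. If $\sum_{k<\nu}a_kr_k+\sum_{m\ge\nu}b_my_m=0$, the coefficients of $y_0,y_1,\dots,y_{\nu-1}$ give successively $a_0=0,\dots,a_{\nu-1}=0$, and then all $b_m$ vanish.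

(b) $N_G$ is the abelian group with generators $y_k$ and relations $y_k=2y_{k+1}$, and $y_k\mapsto2^{-k}$ identifies it with $\mathbb{Z}[1/2]$.

(c) The direct limit is the quotient of $\bigoplus_k\mathbb{Z}G\,y_k$ by the elements $fy_k-\varphi_k(fy_k)=fr_k$.
\end{proof}

Whether $N$ is projective over a subgroup depends on the choice of the $s_k$. If all $s_k$ equal $1$, then $N\cong\mathbb{Z}G\otimes_{\mathbb{Z}}\mathbb{Z}[1/2]$ is not even free abelian.

\begin{example}\label{ex:elementary}
Let $G=\bigoplus_{k<\omega}\langle s_k\rangle$ with each $s_k$ of order $2$, and let $H=1$. The trivial module $\mathbb{Z}$ does not show that (P) fails: if $\mathrm{pd}_{\mathbb{Z}G}\mathbb{Z}$ were finite, Proposition~\ref{prop:finite} for $1\le\langle s_0\rangle$ would make $\mathbb{Z}$ projective over a group of order $2$. The module $N$ of Lemma~\ref{lem:telescope} does show it, because $N$ is free abelian. Let $G_k=\langle s_0,\dots,s_{k-1}\rangle$ and $D_k=\mathbb{Z}G_k\,y_k$. Since $G_{k+1}$ is the disjoint union of $G_k$ and $G_ks_k$, we have $D_{k+1}=\mathbb{Z}G_k\,y_{k+1}\oplus\mathbb{Z}[G_ks_k]\,y_{k+1}$,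 and $\varphi_k(D_k)$ is the graph of the isomorphism $f\mapsto fs_k$ between the two summands. So $\varphi_k\colon D_k\to D_{k+1}$ is injective with free abelian cokernel, $D_0\cong\mathbb{Z}$, and $\varinjlim D_k$ is free abelian by Lemma~\ref{lem:modules}(b). The map $\varinjlim D_k\to N$ is injective because direct limits are exact. It is onto: given $gy_m$, take $k\ge m$ with $g\in G_k$; then $gy_m$ is identified in $N$ with $g(1+s_m)\cdots(1+s_{k-1})y_k\in D_k$.
\end{example}

By Proposition~\ref{prop:finite}, the module $N$ of Example~\ref{ex:elementary} is projective over every finite subgroup of $G$, that is, over every subgroup of cardinality less than $|G|$. Theorem~\ref{thm:A} has to exclude exactly this behavior.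

\section{Cardinals of cofinality $\omega$: proof of Theorem~\ref{thm:A}}\label{sec:A}

Throughout this section $\kappa$, $G$ and $H$ are as in Theorem~\ref{thm:A}, and a set is \emph{small} if its cardinality is less than $\kappa$. The plan is to write $M$ as the union of a chain of submodules with small generating sets and projective successive quotients, and to apply Lemma~\ref{lem:modules}(b).

\subsection{Presentations}

A \emph{presentation} $(A,B)$ of a $\mathbb{Z}G$-module $M$ consists of a free module $P_0$ with basis $B$, a submodule $P_1\subseteq P_0$ that is free with basis $A$, and an identification $M=P_0/P_1$. For $p\in P_1$ let $\mathrm{supp}_A(p)$ be the finite set of elements of $A$ that occur in $p$ with nonzero coefficient, and define $\mathrm{supp}_B$ on $P_0$ in the same way. For $d\in\mathbb{Q}G$ let $\mathrm{supp}(d)\subseteq G$ be the finite set of group elements that occur in $d$.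

\begin{lemma}\label{lem:reduction}
To prove Theorem~\ref{thm:A} it suffices to show that every $\mathbb{Z}H$-projective $\mathbb{Z}G$-module that has a presentation is projective.
\end{lemma}

\begin{proof}
A module $M$ with $\mathrm{pd}_{\mathbb{Z}G}M\le1$ has a presentation. Indeed, let $M=F/Q$ with $F$ free; then $Q$ is projective. Choose $Q'$ with $Q\oplus Q'$ free and let $E$ be the direct sum of countably many copies of $Q'\oplus Q$. Then $E$ is free, $Q\oplus E=(Q\oplus Q')\oplus(Q\oplus Q')\oplus\cdots$ is free, and $M\cong(F\oplus E)/(Q\oplus E)$.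

Now let $M$ be $\mathbb{Z}H$-projective with $\mathrm{pd}_{\mathbb{Z}G}M\le n$. We use induction on $n$; the case $n\le1$ is the assumption. For $n\ge2$ let $0\to L\to F\to M\to0$ be exact with $F$ free. The sequence splits over $\mathbb{Z}H$, so $L$ is $\mathbb{Z}H$-projective, and $\mathrm{pd}_{\mathbb{Z}G}L\le n-1$. By induction $L$ is projective, so $\mathrm{pd}_{\mathbb{Z}G}M\le1$ and $M$ is projective.
\end{proof}

The hypothesis on $H$ is used through the next lemma only.

\begin{lemma}\label{lem:smallsubgroup}
If $M$ is $\mathbb{Z}H$-projective and has a presentation, then $M$ is $\mathbb{Z}K$-projective for every small subgroup $K\le G$.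
\end{lemma}

\begin{proof}
Choose $g$ with $|K:K\cap gHg^{-1}|<\infty$. The bijection $m\mapsto gm$ of $M$ satisfies $(ghg^{-1})(gm)=g(hm)$, so it carries the action of $H$ to that of $gHg^{-1}$. Hence $M$ is projective over $gHg^{-1}$, and so over $K\cap gHg^{-1}$. As $\mathrm{pd}_{\mathbb{Z}K}M\le1$, Proposition~\ref{prop:finite} applies to $K\cap gHg^{-1}\le K$.
\end{proof}

\subsection{Finitely many generators involve countably many relators}

Let $(A,B)$ be a presentation of $M$. For $Y\subseteq B$ let $M_Y\subseteq M$ be the image of $\mathbb{Z}G\,Y$, so that $M_Y\cong\mathbb{Z}G\,Y/(P_1\cap\mathbb{Z}G\,Y)$. We want many small sets $Y$ for which $P_1\cap\mathbb{Z}G\,Y$ is spanned by a part of $A$. To produce one, we must add to a given $Y$ the $B$-supports of all elements of $A$ that occur in relations among the elements of $Y$. Put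
\[
A(Y)=\bigcup\{\mathrm{supp}_A(p): p\in P_1\cap\mathbb{Z}G\,Y\}.
\]
Even for a single generator $y$ the module $\mathbb{Z}G\,y$ has $\kappa$ elements, so counting alone gives only $|A(Y)|\le\kappa$, which is of no use. Local finiteness provides a much better bound, by a dimension count over a finite subgroup. This is the only place where it is used.

\begin{lemma}\label{lem:translates}
Let $K$ be a finite group and $0\ne d\in\mathbb{Q}K$ with $|\mathrm{supp}(d)|=s$. Then $\dim_{\mathbb{Q}}\mathbb{Q}Kd\ge|K|/s$.
\end{lemma}

\begin{proof}
Let $S=\mathrm{supp}(d)$ and let $k_1,\dots,k_m\in K$ be a sequence of maximal length with $k_jS\not\subseteq\bigcup_{l<j}k_lS$ for all $j$. The sets $k_jS$ cover $K$: if $g$ were not covered and $h\in S$, then $gh^{-1}$ would extend the sequence. Hence $ms\ge|K|$. The elements $k_jd$ are linearly independent: if $j$ is the largest index with $c_j\ne0$, then $\sum_lc_lk_ld$ has a nonzero coefficient at each element of $k_jS\setminus\bigcup_{l<j}k_lS$.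
\end{proof}

\begin{lemma}\label{lem:rank}
If $(A,B)$ is a presentation and $Y\subseteq B$ is finite, then $A(Y)$ is countable.
\end{lemma}

\begin{proof}
Suppose $A(Y)$ is uncountable. Choose recursively, for $\alpha<\omega_1$, elements $p_\alpha\in P_1\cap\mathbb{Z}G\,Y$ and $a_\alpha\in\mathrm{supp}_A(p_\alpha)$ with $a_\alpha\notin\mathrm{supp}_A(p_\beta)$ for all $\beta<\alpha$; at each stage only countably many elements of $A(Y)$ are excluded. Let $d_\alpha\ne0$ be the coefficient of $a_\alpha$ in $p_\alpha$. There are uncountably many $\alpha$, so some integer $s\ge1$ equals $|\mathrm{supp}(d_\alpha)|$ for infinitely many $\alpha$. Take $n>s|Y|$ such indices $\alpha_1<\dots<\alpha_n$ and write $p_i,a_i,d_i$ for the corresponding elements. Let $K$ be generated by the supports of the $d_i$ and of the coefficients of the $p_i$ with respect to $Y$. It is a finite group.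

Inside $\mathbb{Q}\otimes P_1\subseteq\mathbb{Q}\otimes P_0$ let $W_i=\sum_{j\le i}\mathbb{Q}K\,p_j$, with $W_0=0$. Since $W_n\subseteq\bigoplus_{y\in Y}\mathbb{Q}K\,y$, we have $\dim W_n\le|K||Y|$. Taking the coefficient of $a_i$ is a left $\mathbb{Q}G$-linear map $\mathbb{Q}\otimes P_1\to\mathbb{Q}G$. It vanishes on $W_{i-1}$, because $a_i\notin\mathrm{supp}_A(p_j)$ for $j<i$, and it maps $W_i$ onto $\mathbb{Q}Kd_i$. By Lemma~\ref{lem:translates}, $\dim W_i\ge\dim W_{i-1}+|K|/s$. Hence $\dim W_n\ge n|K|/s>|K||Y|$, a contradiction.
\end{proof}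

\begin{remark}\label{rem:rank}
``Countable'' cannot be replaced by ``finite''. In Example~\ref{ex:elementary} fix $k$ and put $c_j=(1-s_k)(1+s_0)\cdots(1+s_{j-1})$. Then $c_{j+1}=c_j(1+s_j)$, $c_k\neq0$ and $c_{k+1}=0$, so $\sum_{j\le k}c_jr_j=(1-s_k)y_0$ and $r_k\in A(\{y_0\})$ for every $k$. Without local finiteness the lemma fails: if $G$ is a free group on a set $S$, the augmentation ideal of $P_0=\mathbb{Z}G$ is free on $A=\{s-1:s\in S\}$, and $A(\{1\})=A$.
\end{remark}

\subsection{Closed sets of generators}

Let $(A,B)$ be a presentation of $M$. For $Y\subseteq B$ put $A_Y=A\cap\mathbb{Z}G\,Y$, and call $Y$ \emph{closed} if $P_1\cap\mathbb{Z}G\,Y=\mathbb{Z}G\,A_Y$. Then $(A_Y,Y)$ is a presentation of $M_Y$. The sets $\emptyset$ and $B$ are closed.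

\begin{lemma}\label{lem:closed}
Let $(A,B)$ be a presentation of $M$.
\begin{itemize}
\item[(a)] The intersection of two closed sets and the union of a chain of closed sets are closed.
\item[(b)] Let $\mu$ be an infinite cardinal, $Z$ a closed set, $Y_0\subseteq Z$ and $S\subseteq M_Z$ with $|Y_0|,|S|\le\mu$. There is a closed $Y$ with $Y_0\subseteq Y\subseteq Z$, $|Y|\le\mu$ and $S\subseteq M_Y$.
\item[(c)] If $Y$ is closed, then the images of $A\setminus A_Y$ and $B\setminus Y$ in $P_0/\mathbb{Z}G\,Y$ give a presentation of $\bar M=M/M_Y$. If $T\subseteq B\setminus Y$ is closed for this presentation, then $Y\cup T$ is closed for $(A,B)$, and $M_{Y\cup T}/M_Y=\bar M_T$.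
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $Y$ and $Y'$ are closed, then $\mathbb{Z}G(Y\cap Y')=\mathbb{Z}G\,Y\cap\mathbb{Z}G\,Y'$ gives
\[
P_1\cap\mathbb{Z}G(Y\cap Y')=\mathbb{Z}G\,A_Y\cap\mathbb{Z}G\,A_{Y'}=\mathbb{Z}G(A_Y\cap A_{Y'})=\mathbb{Z}G\,A_{Y\cap Y'}.
\]
If $Y$ is the union of a nonempty chain of closed sets and $p\in P_1\cap\mathbb{Z}G\,Y$, then the finite set $\mathrm{supp}_B(p)$ lies in a member $Y'$ of the chain, so $p\in\mathbb{Z}G\,A_{Y'}\subseteq\mathbb{Z}G\,A_Y$.

(b) Lift each element of $S$ to $\mathbb{Z}G\,Z$ and let $Y_1\subseteq Z$ be the union of $Y_0$ and the $B$-supports of the lifts. For $i\ge1$ let $Y_{i+1}$ be the union of $Y_i$ and the sets $\mathrm{supp}_B(a)$, where $a\in A(F)$ for some finite $F\subseteq Y_i$. If $|Y_i|\le\mu$, then $Y_i$ has at most $\mu$ finite subsets, and Lemma~\ref{lem:rank} gives $|Y_{i+1}|\le\mu$. Let $Y'=\bigcup_iY_i$. If $p\in P_1\cap\mathbb{Z}G\,Y'$, then $F=\mathrm{supp}_B(p)$ lies in some $Y_i$, and $\mathrm{supp}_A(p)\subseteq A(F)\subseteq\mathbb{Z}G\,Y_{i+1}$, so $p\in\mathbb{Z}G\,A_{Y'}$. Thus $Y'$ is closed, and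 $Y=Y'\cap Z\supseteq Y_1$ is closed by (a).

(c) The modules $P_1/\mathbb{Z}G\,A_Y$ and $P_0/\mathbb{Z}G\,Y$ are free on the images of $A\setminus A_Y$ and $B\setminus Y$. The first embeds in the second because $Y$ is closed, and the cokernel is $P_0/(P_1+\mathbb{Z}G\,Y)=M/M_Y$. Let $T$ be as stated and $p\in P_1\cap\mathbb{Z}G(Y\cup T)$. As $T$ is closed for the quotient presentation, $p$ is congruent modulo $\mathbb{Z}G\,Y$ to a combination $q$ of elements $a\in A\setminus A_Y$ whose images lie in the span of the image of $T$. Such $a$ lie in $\mathbb{Z}G(Y\cup T)$, so $q\in\mathbb{Z}G\,A_{Y\cup T}$. Also $p-q\in P_1\cap\mathbb{Z}G\,Y=\mathbb{Z}G\,A_Y$. Hence $p\in\mathbb{Z}G\,A_{Y\cup T}$. Finally, $M_{Y\cup T}/M_Y$ and $\bar M_T$ are both the submodule of $\bar M$ generated by the image of $T$.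
\end{proof}

The point of a small closed set $Y$ is twofold: $M_Y$ is defined over a small subgroup, where Lemma~\ref{lem:smallsubgroup} applies, and the quotient $M/M_Y$ still has projective dimension at most $1$.

\begin{lemma}\label{lem:smallproj}
Let $M$ be $\mathbb{Z}H$-projective with presentation $(A,B)$. If $Y$ is closed and small, then $M_Y$ is $\mathbb{Z}G$-projective.
\end{lemma}

\begin{proof}
Each $a\in A_Y$ lies in $A(F)$ for the finite set $F=\mathrm{supp}_B(a)\subseteq Y$, so $|A_Y|\le|Y|+\aleph_0$ by Lemma~\ref{lem:rank}. Let $K$ be generated by the supports of the coefficients of the elements of $A_Y$ with respect to $B$. Then $|K|\le|Y|+\aleph_0<\kappa$, because $\kappa$ is uncountable. We have $A_Y\subseteq\mathbb{Z}K\,Y$, and with $N=\mathbb{Z}K\,Y/\mathbb{Z}K\,A_Y$ we obtain $\mathbb{Z}G\otimes_{\mathbb{Z}K}N\cong\mathbb{Z}G\,Y/\mathbb{Z}G\,A_Y\cong M_Y$. In the exact sequence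
\[
\mathrm{Ext}^1_{\mathbb{Z}K}(M,-)\to\mathrm{Ext}^1_{\mathbb{Z}K}(M_Y,-)\to\mathrm{Ext}^2_{\mathbb{Z}K}(M/M_Y,-)
\]
the first term vanishes by Lemma~\ref{lem:smallsubgroup}, and the last vanishes because $M/M_Y$ has a presentation by Lemma~\ref{lem:closed}(c). So $M_Y$ is $\mathbb{Z}K$-projective. By Lemma~\ref{lem:mackey}(b) its summand $N$ is $\mathbb{Z}K$-projective, and therefore the induced module $M_Y$ is $\mathbb{Z}G$-projective.
\end{proof}

\subsection{Good sets}

It is not enough that the modules $M_Y$ are projective. Take the trivial group and the presentation of $\mathbb{Z}[1/2]$ with relators $r_k=y_k-2y_{k+1}$. The set $Y_k=\{y_0,\dots,y_k\}$ is closed: if $j$ is the largest index with $c_j\ne0$, then $y_{j+1}$ occurs in $\sum_ic_ir_i$, so this sum lies in the span of $Y_k$ only if $j<k$. The groups $M_{Y_k}=2^{-k}\mathbb{Z}$ are free, and none is a summand of the next. We need closed sets at which such a failure cannot occur.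

Let $M$ be $\mathbb{Z}H$-projective with presentation $(A,B)$. A small closed set $Y$ is \emph{good} if $M_Y$ is a direct summand of $M_Z$ for every small closed $Z\supseteq Y$. In that case $M_Z/M_Y$ is isomorphic to a summand of $M_Z$, hence projective by Lemma~\ref{lem:smallproj}. If good sets were scarce, one could build a long chain without splittings, like the chain $(Y_k)$ above. There the union of the finite sets $Y_k$ is no longer finite. Below $\kappa$ there is room: a chain of length $\lambda^+$ of sets of size $\lambda$ has a small union $U$, so $M_U$ is projective, and a direct sum decomposition of $M_U$ must agree with the chain somewhere. The following back-and-forth argument makes this precise; it will be used three times.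

\begin{lemma}\label{lem:catch}
Let $(A,B)$ be a presentation of $M$, $Z$ a closed set, $R$ a subring of $\mathbb{Z}G$ and $\mu$ an infinite cardinal. Let $M_Z=\bigoplus_{i\in I}C_i$ as $R$-modules, with each $C_i$ generated by at most $\mu$ elements. Let $\mathcal{Y}$ be a family of subsets of $Z$ such that
\begin{itemize}
\item[(1)] for $Y\in\mathcal{Y}$, the $R$-module $M_Y$ is generated by at most $\mu$ elements;
\item[(2)] for $Y\in\mathcal{Y}$ and $S\subseteq M_Z$ with $|S|\le\mu$ there is $Y'\in\mathcal{Y}$ with $Y\subseteq Y'$ and $S\subseteq M_{Y'}$;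
\item[(3)] if $Y^0\subseteq Y^1\subseteq\cdots$ are in $\mathcal{Y}$, then $\bigcup_nY^n\in\mathcal{Y}$.
\end{itemize}
Then every $Y\in\mathcal{Y}$ is contained in some $Y'\in\mathcal{Y}$ with $M_{Y'}=\bigoplus_{i\in J}C_i$ for a subset $J\subseteq I$.
\end{lemma}

\begin{proof}
Put $Y^0=Y$ and $J^{-1}=\emptyset$. Given $Y^n\in\mathcal{Y}$, take at most $\mu$ generators of $M_{Y^n}$ over $R$ and add to $J^{n-1}$ the finitely many indices that occur in each. This gives $J^n$ with $|J^n|\le\mu$ and $M_{Y^n}\subseteq\bigoplus_{i\in J^n}C_i$. This sum is generated by at most $\mu$ elements, so by (2) it lies in $M_{Y^{n+1}}$ for some $Y^{n+1}\in\mathcal{Y}$ containing $Y^n$. Take $Y'=\bigcup_nY^n$ and $J=\bigcup_nJ^n$.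
\end{proof}

\begin{lemma}\label{lem:good}
Let $M$ be $\mathbb{Z}H$-projective with presentation $(A,B)$, and let $\lambda<\kappa$ be infinite. Every closed set $Y_0$ with $|Y_0|\le\lambda$ is contained in a good set $Y$ with $|Y|\le\lambda$.
\end{lemma}

\begin{proof}
We first show that goodness can be tested on sets of size at most $\lambda$: \emph{if $Y$ is closed, $|Y|\le\lambda$ and $M_Y$ is a summand of $M_{Y'}$ for all closed $Y'\supseteq Y$ with $|Y'|\le\lambda$, then $Y$ is good.} Let $Z\supseteq Y$ be small and closed. By Lemmas~\ref{lem:smallproj} and~\ref{lem:modules}(a), $M_Z=\bigoplus_{i\in I}C_i$ with countably generated $\mathbb{Z}G$-modules $C_i$. Apply Lemma~\ref{lem:catch} with $R=\mathbb{Z}G$, $\mu=\lambda$ and the family of closed subsets of $Z$ of size at most $\lambda$; conditions (2) and (3) hold by Lemma~\ref{lem:closed}(b) and (a). We obtain a closed $Y'\supseteq Y$ with $|Y'|\le\lambda$ such that $M_{Y'}$ is a summand of $M_Z$. Since $M_Y$ is a summand of $M_{Y'}$, it is a summand of $M_Z$.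

Now suppose that no good set of size at most $\lambda$ contains $Y_0$. By the test, every closed $Y\supseteq Y_0$ with $|Y|\le\lambda$ has a closed extension $Y'$ with $|Y'|\le\lambda$ such that $M_Y$ is not a summand of $M_{Y'}$. Taking unions at limit stages, we build a continuous chain $(Y_\alpha)_{\alpha<\lambda^+}$ of closed sets of size at most $\lambda$, starting at $Y_0$, such that $M_{Y_\alpha}$ is never a summand of $M_{Y_{\alpha+1}}$; in particular the chain is strictly increasing. The union $U$ is closed and $|U|\le\lambda^+<\kappa$, because $\kappa$ is a limit cardinal. So $M_U=\bigoplus_{i\in I}C_i$ with countably generated $C_i$, as before. Apply Lemma~\ref{lem:catch} with $Z=U$, $R=\mathbb{Z}G$, $\mu=\lambda$ and $\mathcal{Y}=\{Y_\alpha:\alpha<\lambda^+\}$. Condition (2) holds because each element of $M_U$ lies in some $M_{Y_\alpha}$ and $\lambda^+$ is regular. Condition (3) holds because $\bigcup_nY_{\alpha_n}=Y_{\sup_n\alpha_n}$ for $\alpha_0\le\alpha_1\le\cdots$, by continuity. Hence some $M_{Y_\alpha}$ is a summand of $M_U$, and then of $M_{Y_{\alpha+1}}$ by Lemma~\ref{lem:modules}(c).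 This is a contradiction.
\end{proof}

\subsection{Assembling the module}

Goodness of $Y$ is the information needed to go from $Y$ to a larger small set. Nothing proved so far makes the union of a chain of good sets good, so we want a chain without limit stages. This is where the cofinality of $\kappa$ is used.

\begin{proposition}\label{prop:kappa}
Let $M$ be $\mathbb{Z}H$-projective with a presentation $(A,B)$ such that $|B|\le\kappa$. Then $M$ is projective.
\end{proposition}

\begin{proof}
Let $\kappa_0<\kappa_1<\cdots$ be infinite cardinals with supremum $\kappa$, and write $B=\bigcup_nB_n$ with $|B_n|\le\kappa_n$. Put $Y_{-1}=\emptyset$. Given $Y_{n-1}$ of size at most $\kappa_n$, use Lemma~\ref{lem:closed}(b) to enlarge $Y_{n-1}\cup B_n$ to a closed set of size at most $\kappa_n$, and Lemma~\ref{lem:good} to enlarge this to a good set $Y_n$ with $|Y_n|\le\kappa_n$. Then $0\subseteq M_{Y_0}\subseteq M_{Y_1}\subseteq\cdots$ has union $M$, the module $M_{Y_0}$ is projective by Lemma~\ref{lem:smallproj}, and $M_{Y_{n+1}}/M_{Y_n}$ is projective because $Y_n$ is good. Lemma~\ref{lem:modules}(b)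 applies.
\end{proof}

A larger module is filtered by pieces with at most $\kappa$ generators. The pieces must again be $\mathbb{Z}H$-projective, so we make the filtration compatible with a decomposition of $M$ over $\mathbb{Z}H$. This property does survive limit stages.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:reduction} we may assume that $M$ is $\mathbb{Z}H$-projective with a presentation $(A,B)$. By Lemma~\ref{lem:modules}(a), $M=\bigoplus_{i\in I}D_i$ with countably generated projective $\mathbb{Z}H$-modules $D_i$. We construct continuous chains of closed sets $Y_\tau$ and of subsets $I_\tau\subseteq I$ with $M_{Y_\tau}=\bigoplus_{i\in I_\tau}D_i$ and with $M_{Y_{\tau+1}}/M_{Y_\tau}$ projective over $\mathbb{Z}G$. Start with $Y_0=\emptyset$, $I_0=\emptyset$, and take unions at limit stages.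

Suppose $Y_\tau\ne B$ is given. Let $\bar M=M/M_{Y_\tau}$ with the presentation of Lemma~\ref{lem:closed}(c). Over $\mathbb{Z}H$ we have $\bar M=\bigoplus_{i\in I\setminus I_\tau}\bar D_i$, where $\bar D_i\cong D_i$ is the image of $D_i$. Apply Lemma~\ref{lem:catch} to $\bar M$ with $Z=B\setminus Y_\tau$, $R=\mathbb{Z}H$, $\mu=\kappa$, and with $\mathcal{Y}$ the family of sets $T\subseteq B\setminus Y_\tau$ of size at most $\kappa$ that are closed for this presentation. Conditions (2) and (3) hold by Lemma~\ref{lem:closed}. Condition (1) holds because $|G|=\kappa$: a $\mathbb{Z}G$-module with at most $\kappa$ generators has at most $\kappa$ elements. By Lemma~\ref{lem:closed}(b) the family $\mathcal{Y}$ has a nonempty member, so we obtain a nonempty $T\in\mathcal{Y}$ and $J\subseteq I\setminus I_\tau$ with $\bar M_T=\bigoplus_{i\in J}\bar D_i$. Put $Y_{\tau+1}=Y_\tau\cup T$ and $I_{\tau+1}=I_\tau\cup J$. By Lemma~\ref{lem:closed}(c), $Y_{\tau+1}$ is closed and $M_{Y_{\tau+1}}$ is the preimage of $\bar M_T$, which is $\bigoplus_{i\in I_{\tau+1}}D_i$. The quotient $M_{Y_{\tau+1}}/M_{Y_\tau}=\bar M_T$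 is $\mathbb{Z}H$-projective and, as $T$ is closed, it has a presentation with generating basis $T$ of size at most $\kappa$. It is projective by Proposition~\ref{prop:kappa}.

The sets $Y_\tau$ increase strictly until they exhaust $B$, so $Y_\sigma=B$ for some $\sigma$, and $M=M_{Y_\sigma}$ is projective by Lemma~\ref{lem:modules}(b).
\end{proof}

\section{Index $\aleph_n$: proof of Theorem~\ref{thm:B}}\label{sec:B}

We must construct, for $|G:H|=\aleph_n$, a module of projective dimension $1$ that is projective over $H$. It is convenient to replace $H$ by the stabilizers $G_x$ of a right action of $G$ on a set $X$. The action need not be transitive, which allows us to pass freely to subgroups of $G$ and invariant subsets of $X$.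

\begin{definition}\label{def:system}
Let $\lambda$ be an infinite regular cardinal and let $G$ act on $X$ on the right. A \emph{$\lambda$-system} for $(G,X)$ consists of a free $\mathbb{Z}G$-module $P_0$ of rank at most $\lambda$ and $\mathbb{Z}G$-independent elements $r_i\in P_0$ $(i<\lambda)$ such that, with $P_1=\bigoplus_{i<\lambda}\mathbb{Z}G\,r_i$ and $N=P_0/P_1$,
\begin{itemize}
\item[(S1)] $P_0/\bigoplus_{i<\nu}\mathbb{Z}G\,r_i$ is projective for every $\nu<\lambda$;
\item[(S2)] $N$ is $\mathbb{Z}G_x$-projective for every $x\in X$;
\item[(S3)] $N_G$ is not a free abelian group.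
\end{itemize}
\end{definition}

The module $N$ has $\mathrm{pd}_{\mathbb{Z}G}N\le1$, and it is not projective by (S3). We ask for (S3) rather than mere non-projectivity because coinvariants are unchanged by induction, and because an abelian group with a non-free subgroup is not free. Condition (S1) says that projectivity is lost only when all $\lambda$ relators are imposed; it is what makes the induction work. We shall use it in the following form.

\begin{lemma}\label{lem:S1}
In a $\lambda$-system, $P_0/\bigoplus_{i\in S}\mathbb{Z}G\,r_i$ is projective for every $S\subseteq\lambda$ with $|S|<\lambda$, and the elements $1\otimes r_i$ are linearly independent in $(P_0)_G$.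
\end{lemma}

\begin{proof}
As $\lambda$ is regular, $S\subseteq\nu$ for some $\nu<\lambda$. By (S1), $\bigoplus_{i<\nu}\mathbb{Z}G\,r_i$ is a summand of $P_0$, hence so is its summand $\bigoplus_{i\in S}\mathbb{Z}G\,r_i$, and the quotient is isomorphic to a complement. For finite $S$, taking coinvariants of the split inclusion embeds $\bigoplus_{i\in S}\mathbb{Z}$ in $(P_0)_G$ with the standard basis going to the $1\otimes r_i$.
\end{proof}

\begin{proposition}\label{prop:system}
Let $n<\omega$ and let $G$ act on $X$ on the right, with $|G|\le\aleph_n$, $|X|\le\aleph_n$ and all orbits infinite. Then there is an $\aleph_n$-system for $(G,X)$.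
\end{proposition}

The proof is by induction on $n$ and occupies Sections~\ref{sub:base} and~\ref{sub:step}. To verify (S2) at a point $x\in X$ we cut the group ring according to the position of $xg$. For $V\subseteq X$ put
\[
F_V=\mathbb{Z}[\{g\in G:xg\in V\}],
\]
where $x$ is understood. The set $\{g:xg\in V\}$ is a union of cosets $G_xg$, so $F_V$ is a free left $\mathbb{Z}G_x$-module. Also $F_X=\mathbb{Z}G$, a partition of $V$ gives a direct sum decomposition of $F_V$, and $F_Vs=F_{Vs}$ for $s\in G$.

\subsection{The countable case}\label{sub:base}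

Let $n=0$. For any elements $s_k\in G$, the telescope of Lemma~\ref{lem:telescope} satisfies (S1) and (S3). If $X=\emptyset$, then (S2) is empty and we take all $s_k=1$. Otherwise $X$ is countably infinite, say $X=\{v_1,v_2,\dots\}$. What made Example~\ref{ex:elementary} work is that $s_k$ moves the finite set $G_k$ off itself. This can be arranged in general: \emph{for every finite $V\subseteq X$ there is $s\in G$ with $Vs\cap V=\emptyset$.} Otherwise $G$ is the union of the finitely many sets $\{s:vs=w\}$ with $v,w\in V$. Each is empty or a coset $G_vs$, and $G_v$ has infinite index because the orbit of $v$ is infinite. This contradicts Lemma~\ref{lem:neumann}.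

Define finite sets $E_k\subseteq G$, $V_k\subseteq X$ and elements $s_k\in G$ recursively. Let $E_0=\{1\}$. Given $E_k$, let $V_k=\{v_je:1\le j\le k,\ e\in E_k\}$, choose $s_k$ with $V_ks_k\cap V_k=\emptyset$, and let $E_{k+1}=E_k\cup E_ks_k$. Then $V_0=\emptyset$, $V_k\cup V_ks_k\subseteq V_{k+1}$, and $E_k$ consists of the products $s_0^{\varepsilon_0}\cdots s_{k-1}^{\varepsilon_{k-1}}$ with $\varepsilon_j\in\{0,1\}$.

Fix $x\in X$ and put $D_k=F_{V_k}y_k$. With $V'=V_{k+1}\setminus(V_k\cup V_ks_k)$ we have
\[
D_{k+1}=(F_{V_k}\oplus F_{V_ks_k}\oplus F_{V'})\,y_{k+1},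
\]
and $\varphi_k$ maps $D_k$ isomorphically onto the graph of the $\mathbb{Z}G_x$-isomorphism $F_{V_k}\to F_{V_ks_k}$, $f\mapsto fs_k$. A complement of the graph in $D_{k+1}$ is $(F_{V_ks_k}\oplus F_{V'})y_{k+1}$, which is $\mathbb{Z}G_x$-free. As $D_0=0$, the module $\varinjlim D_k$ is $\mathbb{Z}G_x$-free by Lemma~\ref{lem:modules}(b). It embeds in $N=\varinjlim\mathbb{Z}G\,y_k$ because direct limits are exact. To see that it is all of $N$, let $g\in G$ and $m<\omega$, write $xg=v_j$ and take $k\ge\max(j,m)$. Then $gy_m$ is identified in $N$ with $g(1+s_m)\cdots(1+s_{k-1})y_k$, a sum of terms $gey_k$ with $e\in E_k$, and $xge=v_je\in V_k$. So this element lies in $D_k$. Hence $N$ is $\mathbb{Z}G_x$-free, which proves (S2).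

\subsection{From $\lambda$ to $\lambda^+$}\label{sub:step}

Let $\lambda=\aleph_n$, assume the proposition for $n$, and let $|G|,|X|\le\lambda^+$ with all orbits infinite. The idea is to attach a $\lambda$-system at each ordinal $\delta<\lambda^+$ of cofinality $\lambda$, with its relators not set equal to $0$ but to free generators $z_\alpha$ whose indices climb up to $\delta$.

Consider first the case $G=1$, $X=\emptyset$, $\lambda=\aleph_0$. For each countable limit ordinal $\delta$ fix a sequence $\eta_\delta(0)<\eta_\delta(1)<\cdots$ with supremum $\delta$, a \emph{ladder}, and take generators $z_\alpha$ $(\alpha<\omega_1)$, $y_{\delta,k}$ and relations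
\[
y_{\delta,k}-2y_{\delta,k+1}=z_{\eta_\delta(k)}.
\]
The relations of one ladder eliminate the generators $z_{\eta_\delta(k)}$ and leave a free group. A second ladder $\eta_{\delta'}$ shares only finitely many rungs with the first. Its relations at new rungs again eliminate a $z$, and the finitely many relations at old rungs eliminate a $y_{\delta',k}$ instead. Countably many ladders can be treated one after the other in this way, in order type $\omega$ and not in the order of the ordinals $\delta$. On the other hand, modulo the $z_\alpha$ with $\alpha<\delta$ the $y_{\delta,k}$ satisfy the relations of $\mathbb{Z}[1/2]$, and this happens at too many $\delta$ for the whole group to be free. The general case adds a filtration of $G$ and $X$ to this picture.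

\medskip
\noindent\textbf{The construction.} For each $x\in X$ fix a countable $C_x\subseteq G$ with $xC_x$ infinite. There are continuous chains of subgroups $G_\beta$ and subsets $X_\beta$ $(\beta<\lambda^+)$ with unions $G$ and $X$ such that
\[
G_0=1,\quad X_0=\emptyset,\quad |G_\beta|,|X_\beta|\le\lambda,\quad X_\beta G_\beta=X_\beta,\quad C_x\subseteq G_\beta\text{ for }x\in X_\beta .
\]
To construct them, list the elements of $G$ and of $X$ in sequences of length $\lambda^+$, with repetitions allowed. At stage $\beta+1$ add the $\beta$-th elements to $G_\beta$ and $X_\beta$, then repeat $\omega$ times the operation of replacing the set by its image under the group and the group by the subgroup generated by it and the $C_x$ for $x$ in the set, and take unions. At limit stages take unions. All $G_\beta$-orbits on $X_\beta$ are infinite.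

Let $E$ be the set of limit ordinals $\delta<\lambda^+$ with $\mathrm{cf}\,\delta=\lambda$. For $\delta\in E$ let $\eta_\delta\colon\lambda\to\delta$ be strictly increasing with unbounded range, and let $P_0^\delta$, $(r_{\delta,i})_{i<\lambda}$ be a $\lambda$-system for $(G_\delta,X_\delta)$, with $P_1^\delta$ and $N_\delta=P_0^\delta/P_1^\delta$ as in Definition~\ref{def:system}. The ladders are almost disjoint:
\begin{equation}\label{eq:ad}
|\mathrm{ran}\,\eta_\delta\cap\mathrm{ran}\,\eta_{\delta'}|<\lambda\qquad(\delta\ne\delta').
\end{equation}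
Indeed, if $\delta<\delta'$ and $\eta_{\delta'}(\nu)\ge\delta$, then $\eta_{\delta'}(i)\notin\mathrm{ran}\,\eta_\delta\subseteq\delta$ for $i\ge\nu$. Put
\[
P_0=\bigoplus_{\alpha<\lambda^+}\mathbb{Z}G\,z_\alpha\ \oplus\ \bigoplus_{\delta\in E}\mathbb{Z}G\otimes_{\mathbb{Z}G_\delta}P_0^\delta,\qquad \rho_{\delta,i}=r_{\delta,i}-z_{\eta_\delta(i)}\quad(\delta\in E,\ i<\lambda),
\]
where the $z_\alpha$ are free generators and $r_{\delta,i}$ stands for $1\otimes r_{\delta,i}$. The module $P_0$ is free of rank at most $\lambda^+$. Since induction is exact, the $r_{\delta,i}$ are $\mathbb{Z}G$-independent in $P_0$, and projecting away the $z_\alpha$ shows that the $\rho_{\delta,i}$ are independent. Let $P_1$ be their span and $M=P_0/P_1$. The set $E$ is unbounded in $\lambda^+$ by Lemma~\ref{lem:stationary}, so there are $\lambda^+$ elements $\rho_{\delta,i}$; enumerate them bijectively in order type $\lambda^+$. We show that this is a $\lambda^+$-system for $(G,X)$.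

\medskip
\noindent\textbf{Bounded parts are projective.} For $\beta<\lambda^+$ the relators with $\delta\le\beta$ are defined over $G_\beta$. Let
\[
T_\beta=\bigoplus_{\alpha<\lambda^+}\mathbb{Z}G_\beta\,z_\alpha\ \oplus\bigoplus_{\delta\in E,\ \delta\le\beta}\mathbb{Z}G_\beta\otimes_{\mathbb{Z}G_\delta}P_0^\delta,
\]
let $R_\beta=\{\rho_{\delta,i}:\delta\in E,\ \delta\le\beta,\ i<\lambda\}\subseteq T_\beta$ and let $L_\beta=T_\beta/\mathbb{Z}G_\beta R_\beta$.

\begin{lemma}\label{lem:L}
$L_\beta$ is a projective $\mathbb{Z}G_\beta$-module.
\end{lemma}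

\begin{proof}
Write $\Lambda=\mathbb{Z}G_\beta$. There are at most $\lambda$ ordinals $\delta\le\beta$, so we can list $\{\delta\in E:\delta\le\beta\}$ without repetition as $(\delta_j)_{j<\mu}$ with $\mu\le\lambda$. Write $\eta_j=\eta_{\delta_j}$ and $Q_j=\Lambda\otimes_{\mathbb{Z}G_{\delta_j}}P_0^{\delta_j}$. For $j<\mu$ let
\[
O_j=\Bigl\{k<\lambda:\eta_j(k)\in\bigcup_{i<j}\mathrm{ran}\,\eta_i\Bigr\}
\]
be the set of old rungs. Since $j<\lambda$, the map $\eta_j$ is injective and $\lambda$ is regular, \eqref{eq:ad} gives $|O_j|<\lambda$.

For $j\le\mu$ let $T^j\subseteq T_\beta$ be the sum of the $Q_i$ with $i<j$ and the $\Lambda z_\alpha$ with $\alpha\in\bigcup_{i<j}\mathrm{ran}\,\eta_i$, and let $R^j\subseteq T^j$ be generated by the $\rho_{\delta_i,k}$ with $i<j$, $k<\lambda$. Both chains are continuous and start at $0$. In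
\[
T^{j+1}/T^j\cong Q_j\oplus\bigoplus_{k\notin O_j}\Lambda\,z_{\eta_j(k)}
\]
the image of $\rho_{\delta_j,k}$ is $r_{\delta_j,k}$ for $k\in O_j$ and $r_{\delta_j,k}-z_{\eta_j(k)}$ for $k\notin O_j$. These images are independent, since their components in $Q_j$ are. So an element of $R^{j+1}$ that lies in $T^j$ involves no $\rho_{\delta_j,k}$, that is, $R^{j+1}\cap T^j=R^j$. By induction and continuity $R^\mu\cap T^j=R^j$ for all $j$, so the modules $T^j/R^j$ form a continuous chain of submodules of $T^\mu/R^\mu$. The quotient of $T^{j+1}/R^{j+1}$ by $T^j/R^j$ is the quotient of $T^{j+1}/T^j$ by the images above. The relations with $k\notin O_j$ eliminate the generators $z_{\eta_j(k)}$, which are distinct, and what remains is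
\[
\Lambda\otimes_{\mathbb{Z}G_{\delta_j}}\Bigl(P_0^{\delta_j}\Big/\bigoplus_{k\in O_j}\mathbb{Z}G_{\delta_j}r_{\delta_j,k}\Bigr).
\]
This is projective by Lemma~\ref{lem:S1}. By Lemma~\ref{lem:modules}(b), $T^\mu/R^\mu$ is projective, and $L_\beta$ is its direct sum with the free module on the $z_\alpha$ that lie on none of the ladders $\eta_j$.
\end{proof}

\noindent\textbf{Condition (S1).} A proper initial segment of the enumeration of the $\rho_{\delta,i}$ has at most $\lambda$ elements, so it is contained in $R_\beta$ for some $\beta<\lambda^+$. The module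
\[
P_0/\mathbb{Z}G\,R_\beta\cong\mathbb{Z}G\otimes_{\mathbb{Z}G_\beta}L_\beta\ \oplus\bigoplus_{\delta\in E,\ \delta>\beta}\mathbb{Z}G\otimes_{\mathbb{Z}G_\delta}P_0^\delta
\]
is projective by Lemma~\ref{lem:L}, so $\mathbb{Z}G\,R_\beta$ is a summand of $P_0$. The span of a subset of the basis $R_\beta$ is then a summand of $P_0$ as well, and the quotient is projective.

\medskip
\noindent\textbf{Condition (S2).} Fix $x\in X$ and let $H=G_x$. We have two sources of projectivity: $N_\delta$ is projective over stabilizers of points of $X_\delta$, and $L_\beta$ is projective over $G_\beta$. For a pair $(g,\delta)$ we use the first if $xg\in X_\delta$, and otherwise the second, with $\beta\ge\delta$ the stage after which $xg$ appears.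

If $V\subseteq X$ is $G_\beta$-invariant, then $\{g:xg\in V\}$ is a union of double cosets $HgG_\beta$, so $F_V$ is a $(\mathbb{Z}H,\mathbb{Z}G_\beta)$-bimodule that is free on each side. This applies to $X_\beta$ and to $X_{\beta+1}\setminus X_\beta$. Put $\Phi_\beta=F_{X_{\beta+1}\setminus X_\beta}$. By continuity, $X$ is the disjoint union of $X_\delta$ and the sets $X_{\beta+1}\setminus X_\beta$ with $\beta\ge\delta$. Therefore
\begin{equation}\label{eq:cut}
\mathbb{Z}G=F_{X_\delta}\oplus\bigoplus_{\beta\ge\delta}\Phi_\beta
\end{equation}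
as $(\mathbb{Z}H,\mathbb{Z}G_\delta)$-bimodules, and for $\delta=0$ this reads $\mathbb{Z}G=\bigoplus_\beta\Phi_\beta$ as left $\mathbb{Z}H$-modules. Apply the case $\delta=0$ to the summands $\mathbb{Z}G\,z_\alpha$ of $P_0$, apply \eqref{eq:cut} to the summands $\mathbb{Z}G\otimes_{\mathbb{Z}G_\delta}P_0^\delta$, and collect the terms with the same $\beta$. This gives a decomposition of $\mathbb{Z}H$-modules
\[
P_0=U\oplus\bigoplus_{\delta\in E}F_{X_\delta}\otimes_{\mathbb{Z}G_\delta}P_0^\delta,\qquad U=\bigoplus_{\beta<\lambda^+}U_\beta,
\]
where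
\[
U_\beta=\bigoplus_{\alpha<\lambda^+}\Phi_\beta z_\alpha\ \oplus\bigoplus_{\delta\in E,\ \delta\le\beta}\Phi_\beta\otimes_{\mathbb{Z}G_\delta}P_0^\delta=\Phi_\beta\otimes_{\mathbb{Z}G_\beta}T_\beta .
\]
Let $p\in P_1$. By \eqref{eq:cut}, $p=\sum(f_{\delta,i}+\phi_{\delta,i})\rho_{\delta,i}$ with $f_{\delta,i}\in F_{X_\delta}$ and $\phi_{\delta,i}\in\bigoplus_{\beta\ge\delta}\Phi_\beta$. All multiples of the $z_\alpha$ and all $\phi_{\delta,i}\otimes r_{\delta,i}$ lie in $U$, so the image of $p$ in $P_0/U$ is $\sum f_{\delta,i}\otimes r_{\delta,i}$. Thus the image of $P_1$ in $P_0/U$ is the image of $\bigoplus_\delta F_{X_\delta}\otimes P_1^\delta$, and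
\[
P_0/(U+P_1)\cong\bigoplus_{\delta\in E}F_{X_\delta}\otimes_{\mathbb{Z}G_\delta}N_\delta .
\]
Since $F_{X_\delta}$ is free as a right $\mathbb{Z}G_\delta$-module, $F_{X_\delta}\otimes P_1^\delta=\bigoplus_iF_{X_\delta}\otimes r_{\delta,i}$ embeds in $F_{X_\delta}\otimes P_0^\delta$. Hence $p\in U$ if and only if all $f_{\delta,i}$ vanish, and $U\cap P_1$ is the sum of the modules $\Phi_\beta\rho$ with $\beta<\lambda^+$ and $\rho\in R_\beta$. We have $\Phi_\beta\rho\subseteq U_\beta$, and $U_\beta/\sum_{\rho\in R_\beta}\Phi_\beta\rho\cong\Phi_\beta\otimes_{\mathbb{Z}G_\beta}L_\beta$ by right exactness of the tensor product. The sequence $0\to U/(U\cap P_1)\to M\to P_0/(U+P_1)\to0$ becomes the exact sequence of $\mathbb{Z}H$-modules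
\begin{equation}\label{eq:seq}
0\to\bigoplus_{\beta<\lambda^+}\Phi_\beta\otimes_{\mathbb{Z}G_\beta}L_\beta\to M\to\bigoplus_{\delta\in E}F_{X_\delta}\otimes_{\mathbb{Z}G_\delta}N_\delta\to0 .
\end{equation}
By Lemma~\ref{lem:L}, $L_\beta$ is a summand of a free $\mathbb{Z}G_\beta$-module, so $\Phi_\beta\otimes L_\beta$ is a summand of a direct sum of copies of the free $\mathbb{Z}H$-module $\Phi_\beta$. Thus the left term of \eqref{eq:seq} is projective. For the right term, $F_{X_\delta}$ is a direct sum of bimodules $\mathbb{Z}[HgG_\delta]$ with $xg\in X_\delta$. The stabilizer of $xg$ in $G_\delta$ is $g^{-1}Hg\cap G_\delta$, and $N_\delta$ is projective over it by (S2) for $(G_\delta,X_\delta)$. By Lemma~\ref{lem:mackey}(c) the right term is projective. So \eqref{eq:seq} splits and $M$ is $\mathbb{Z}H$-projective.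

\medskip
\noindent\textbf{Condition (S3).} Let $\Pi_\delta=(P_0^\delta)_{G_\delta}$, a free abelian group of rank at most $\lambda$, and let $\bar r_{\delta,i}\in\Pi_\delta$ be the image of $r_{\delta,i}$. By right exactness and Lemma~\ref{lem:mackey}(a), $(N_\delta)_{G_\delta}=\Pi_\delta/\langle\bar r_{\delta,i}:i<\lambda\rangle$, and $\mathcal{A}=M_G$ is the quotient of $\bigoplus_\alpha\mathbb{Z}z_\alpha\oplus\bigoplus_{\delta\in E}\Pi_\delta$ by the elements $\bar r_{\delta,i}-z_{\eta_\delta(i)}$. For $\gamma<\lambda^+$ let $\mathcal{A}_\gamma\subseteq\mathcal{A}$ be generated by the images of the $z_\alpha$ with $\alpha<\gamma$ and of the $\Pi_\delta$ with $\delta<\gamma$. This is a continuous chain with union $\mathcal{A}$, and $|\mathcal{A}_\gamma|\le\lambda$.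

We claim that $\mathcal{A}/\mathcal{A}_\delta$ is not free for $\delta\in E$. This group is the quotient of
\[
\bigoplus_{\alpha\ge\delta}\mathbb{Z}z_\alpha\ \oplus\bigoplus_{\delta'\in E,\ \delta'\ge\delta}\Pi_{\delta'}
\]
by the relators $\bar r_{\delta',i}-z_{\eta_{\delta'}(i)}$, read with $z_\alpha=0$ for $\alpha<\delta$ and $\Pi_{\delta'}=0$ for $\delta'<\delta$. The relators with $\delta'<\delta$ become $0$. Those with $\delta'=\delta$ become $\bar r_{\delta,i}$, because $\mathrm{ran}\,\eta_\delta\subseteq\delta$. So the inclusion of $\Pi_\delta$ induces a map $(N_\delta)_{G_\delta}\to\mathcal{A}/\mathcal{A}_\delta$. It is injective. Indeed, suppose that $u\in\Pi_\delta$ is an integer combination of relators, with coefficients $c_{\delta',i}$. For $\delta'>\delta$ the component of $u$ in $\Pi_{\delta'}$ is $0=\sum_ic_{\delta',i}\bar r_{\delta',i}$, so $c_{\delta',i}=0$ by Lemma~\ref{lem:S1}, and $u$ is a combination of the $\bar r_{\delta,i}$. Thus $\mathcal{A}/\mathcal{A}_\delta$ contains the non-free group $(N_\delta)_{G_\delta}$, which proves the claim.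

Suppose that $\mathcal{A}$ is free with basis $\mathcal{B}$. For each $\gamma<\lambda^+$, at most $\lambda$ elements of $\mathcal{B}$ occur in elements of $\mathcal{A}_\gamma$, so they all lie in $\mathcal{A}_{f(\gamma)}$ for some $f(\gamma)<\lambda^+$. Lemma~\ref{lem:stationary} gives $\delta\in E$ with $f(\gamma)<\delta$ for $\gamma<\delta$. Each element of $\mathcal{A}_\delta$ lies in some $\mathcal{A}_\gamma$ with $\gamma<\delta$, and is therefore a combination of basis elements in $\mathcal{A}_{f(\gamma)}\subseteq\mathcal{A}_\delta$. So $\mathcal{A}_\delta$ is generated by $\mathcal{B}\cap\mathcal{A}_\delta$, and $\mathcal{A}/\mathcal{A}_\delta$ is free on the image of $\mathcal{B}\setminus\mathcal{A}_\delta$. This contradicts the claim. Hence (S3) holds, and the proof of Proposition~\ref{prop:system} is complete.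

\subsection{From systems to pairs}

The group $G$ in Theorem~\ref{thm:B} may be much larger than the index of $H$. We therefore construct the module over a subgroup of the right size and induce it up.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
An infinite cardinal below $\aleph_\omega$ is $\aleph_n$ for some $n<\omega$. Let $|G:H|=\aleph_n$, let $X$ be the set of cosets $Hg$ with $G$ acting by right multiplication, and let $K\le G$ be generated by a set of coset representatives. Then $|K|\le\aleph_n$, $G=HK$, the group $K$ is transitive on the infinite set $X$, and the stabilizer in $K$ of the point $H$ is $H\cap K$. Proposition~\ref{prop:system} gives a $\mathbb{Z}K$-module $N$ with $\mathrm{pd}_{\mathbb{Z}K}N\le1$ that is projective over $H\cap K$ and has $N_K$ not free. Let $M=\mathbb{Z}G\otimes_{\mathbb{Z}K}N$. Then $\mathrm{pd}_{\mathbb{Z}G}M\le1$. Since $G=HK$, Lemma~\ref{lem:mackey}(c) with $g=1$ shows that $M$ is $\mathbb{Z}H$-projective. By Lemma~\ref{lem:mackey}(a), $M_G\cong N_K$ is not free, so $M$ is not projective and (P) fails. This proves the first statement, and the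 value $\aleph_\omega$ is attained by Corollary~\ref{cor:fsym}. If $|G|<\aleph_\omega$, then $|G:H|<\aleph_\omega$, so (P) forces $|G:H|<\infty$; the converse is Proposition~\ref{prop:finite}.

Now let $H$ be finite. If $G$ is finite, (P) holds by Proposition~\ref{prop:finite}. If $G$ is infinite, let $K\le G$ be generated by a countably infinite subset, and apply Proposition~\ref{prop:system} with $n=0$ to $K$ acting on itself by right multiplication. The stabilizers are trivial, so we obtain a $\mathbb{Z}K$-module $N$ that is free abelian, with $\mathrm{pd}_{\mathbb{Z}K}N\le1$ and $N_K$ not free. The module $M=\mathbb{Z}G\otimes_{\mathbb{Z}K}N$ is, as an abelian group, a direct sum of copies of $N$, so it is free abelian, and $\mathrm{pd}_{\mathbb{Z}H}M\le\mathrm{pd}_{\mathbb{Z}G}M\le1$. By Proposition~\ref{prop:finite} for the pair $(H,1)$, it is $\mathbb{Z}H$-projective. It is not $\mathbb{Z}G$-projective, since $M_G\cong N_K$ is not free. So (P) fails.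
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On Some Questions Regarding Projectivity Criteria},
\texttt{https://dergipark.org.tr/en/download/article-file/644913}.

\end{thebibliography}
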